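\title{Nonabelian $\sigma$-elementary groups are monolithic and primitive}

\begin{abstract}
The covering number $\sigma(G)$ of a finite noncyclic group $G$ is the least number of proper subgroups whose union is $G$, and $G$ is $\sigma$-elementary if $\sigma(G)<\sigma(G/N)$ for every nontrivial normal subgroup $N$. We prove the conjecture of Detomi and Lucchini that every nonabelian $\sigma$-elementary group has a unique minimal normal subgroup and a faithful primitive permutation action. The proof fixes a cover of minimal size by maximal subgroups and shows that two distinct minimal normal subgroups would determine two disjoint subfamilies, each containing more than half of the cover. The main step turns a cover of a single well-chosen coset of a nonabelian minimal normal subgroup $N$ into a cover of $G/C_G(N)$ at most twice as large. As complements we determine the covering number of a direct product and restrict the action of a $\sigma$-elementary group on a nonabelian minimal normal subgroup.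
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. A \emph{cover} of a group $G$ is a collection of proper subgroups whose set-theoretic union is $G$. A generator of a cyclic group lies in no proper subgroup, and a noncyclic group is the union of its cyclic subgroups, so $G$ has a cover if and only if it is not cyclic. The \emph{covering number} $\sigma(G)$ is the smallest size of a cover, and $\sigma(G)=\infty$ if $G$ is cyclic.

Two proper subgroups never suffice: if $G=A\cup B$ with $a\in A\setminus B$ and $b\in B\setminus A$, then $ab$ lies in neither. So $\sigma(G)\ge3$. In $C_p\times C_p$ each of the $p+1$ subgroups of order $p$ is the only proper subgroup containing its generators, so $\sigma(C_p\times C_p)=p+1$. In $\operatorname{Sym}(3)$ the same argument applies to $A_3$ and to the three subgroups of order $2$, so $\sigma(\operatorname{Sym}(3))=4$.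

If $N\trianglelefteq G$, the preimages of the members of a cover of $G/N$ cover $G$, so
\[
\sigma(G)\le\sigma(G/N);
\]
conversely, a cover of $G$ all of whose members contain $N$ descends to a cover of $G/N$. Often the inequality is an equality: the quaternion group has covering number $3$ because its central quotient $C_2\times C_2$ does. The groups that do not inherit their covering number from a quotient are singled out as follows. A group $G$ is \emph{$\sigma$-elementary} if it has a cover and $\sigma(G)<\sigma(G/N)$ for every nontrivial normal subgroup $N$. A noncyclic group whose proper quotients are all cyclic is $\sigma$-elementary; this includes $C_p\times C_p$, $\operatorname{Sym}(3)$ and every nonabelian simple group. For any noncyclic $G$, a quotient of least order with the same covering number is $\sigma$-elementary, so covering numbers of arbitrary groups are covering numbers of $\sigma$-elementary groups, and one wants to know what these look like.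

A group is \emph{monolithic} if it has a unique minimal normal subgroup. It is \emph{primitive} if it has a faithful transitive action on a set that preserves no nontrivial partition; equivalently, if it has a maximal subgroup $L$ whose \emph{core} $L_G=\bigcap_{g\in G}L^g$ is trivial. A group $G$ with two minimal normal subgroups $N\ne N'$ embeds in $G/N\times G/N'$, so it is glued together from two proper quotients, and it is $\sigma$-elementary only if the gluing makes covering cheaper than in every proper quotient. This happens for $C_p\times C_p$, where the covering number drops from $\infty$ to $p+1$. One may guess that it happens nowhere else. Detomi and Lucchini conjectured, as recorded in \cite{rings}, that nonabelian $\sigma$-elementary groups are monolithic and primitive. We prove this.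

\begin{theorem}\label{thm:main}
Every nonabelian $\sigma$-elementary group is monolithic and primitive.
\end{theorem}

The next theorem collects complements. Part (1) is proved on the way to Theorem~\ref{thm:main}, parts (2) and (3) are deduced from it, and part (4) is a by-product of the proof.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(1)] A $\sigma$-elementary group with nontrivial center (in particular an abelian one) is $C_p\times C_p$ for a prime $p$.
\item[(2)] For every noncyclic $G$, the number $\sigma(G)$ is the minimum of $\sigma(X)$ over the quotients $X$ of $G$ that are isomorphic to $C_p\times C_p$ for a prime $p$ or are nonabelian, monolithic, primitive and $\sigma$-elementary.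
\item[(3)] $\sigma(G_1\times G_2)=\min\{\sigma(G_1),\sigma(G_2),p+1\}$, where $p$ is the least prime dividing both $|G_1/G_1'|$ and $|G_2/G_2'|$; the term $p+1$ is omitted if there is no such prime.
\item[(4)] If $G$ is $\sigma$-elementary with a nonabelian minimal normal subgroup $N=S_1\times\dots\times S_k$, where the $S_i$ are simple, then $N_G(S_1)/S_1C_G(S_1)$ is cyclic, and some $g\in G$ permutes the $S_i$ in a $k$-cycle with $g^k$ generating this cyclic group.
\end{enumerate}
\end{theorem}

The word ``nonabelian'' cannot be dropped from Theorem~\ref{thm:main}, since $C_p\times C_p$ has $p+1$ minimal normal subgroups. The converse of the theorem fails. The group $G=\operatorname{Aut}(A_6)$ is monolithic, because a normal subgroup meeting $A_6$ trivially centralizes $A_6$ and so is trivial. It is primitive: if $P$ is a Sylow $5$-subgroup of $A_6$, then $G=N_G(P)A_6$, so a maximal subgroup containing $N_G(P)$ does not contain $A_6$ and has trivial core. But $G/A_6\cong C_2\times C_2$, so $\sigma(G)=3=\sigma(G/A_6)$.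

The classification of finite simple groups is used only for the following facts about a nonabelian simple group $S$: the order of $\operatorname{Out}(S)$ (in Lemma~\ref{lem:out}); that $|S|\ge60$, with $|S|\in\{60,168\}$ if $|S|<256$; and that $4$ divides $|S|$.

\section{The method in an example}\label{sec:example}

Let $n\ne m$ be integers with $n,m\ge5$, and glue two symmetric groups along the sign:
\[
G=\{(x,y)\in\operatorname{Sym}(n)\times\operatorname{Sym}(m):\ \operatorname{sgn}x=\operatorname{sgn}y\}.
\]
The subgroups $N=A_n\times1$ and $N'=1\times A_m$ are minimal normal, with $G/N'\cong\operatorname{Sym}(n)$ and $G/N\cong\operatorname{Sym}(m)$. We show that $G$ is not $\sigma$-elementary without computing any covering number. Suppose that it is, let $\mathcal C$ be a cover of size $\sigma(G)$ by maximal subgroups, and let $\mathcal C_N$ be the set of members that do not contain $N$. Then $\mathcal C_N\ne\emptyset$, since otherwise $\mathcal C$ descends to $G/N$.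

\emph{Every $L\in\mathcal C_N$ contains $N'$.} Otherwise $G=LN=LN'$. Then $L\cap N$ is normalized by $L$ and centralized by $N'$, so it is normal in $G$ and hence trivial. In the same way $L\cap N'=1$, and $|N|=|G:L|=|N'|$, which is false.

\emph{The family $\mathcal C_N$ covers an odd coset of $N$.} Put $G^+=A_n\times A_m$. If $\mathcal C\setminus\mathcal C_N$ and $G^+$ together covered $G$, these at most $\sigma(G)$ subgroups, all containing $N$, would give $\sigma(G/N)\le\sigma(G)$. So some $g\notin G^+$ lies in no member of $\mathcal C\setminus\mathcal C_N$. These members are unions of cosets of $N$, so they miss all of $gN$, and $\mathcal C_N$ covers $gN$.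

\emph{One coset controls the quotient.} The image of $gN$ in $G/N'=\operatorname{Sym}(n)$ is the set of all odd permutations. It is covered by the images of the members of $\mathcal C_N$, which are proper by the first step. Adding $A_n$ gives $\sigma(G/N')\le|\mathcal C_N|+1$. Since $\sigma(G)<\sigma(G/N')$, we get $\mathcal C=\mathcal C_N$. Now all members of $\mathcal C$ contain $N'$, so $\sigma(G/N')\le\sigma(G)$, a contradiction.

The general proof has the same three steps. For distinct minimal normal subgroups $N,N'$ of a nonabelian $\sigma$-elementary group we prove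
\[
\mathcal C_N\cap\mathcal C_{N'}=\emptyset,\qquad \sigma(G)<2|\mathcal C_N|,\qquad \sigma(G)<2|\mathcal C_{N'}|,
\]
which is absurd. The factor $2$ is the room we have, and three new difficulties must fit into it.

First, a maximal subgroup may contain neither $N$ nor $N'$; it is then a complement to both. Complements turn out to be forced members of $\mathcal C$ (Lemma~\ref{lem:basic}), and there are too many of them. This idea settles the case of abelian $N$ completely (Section~\ref{sec:abelian}). Second, for nonabelian $N$ and $X=G/C_G(N)$, the odd permutations are replaced by a set $\Gamma$ of \emph{critical} elements of $X$, and the single subgroup $A_n$ by a family covering $X\setminus\Gamma$, which must be smaller than $\mathcal C_N$; this is where bounds for $|\operatorname{Out}(S)|$ enter (Sections \ref{sec:tools} and~\ref{sec:upper}). Third, $\Gamma$ can consist of very many cosets of $N$, of which $\mathcal C_N$ is known to cover only one. Passing from one coset to all of $\Gamma$ with almost no loss is the heart of the proof (Section~\ref{sec:coset}).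

\section{Minimal covers and minimal normal subgroups}\label{sec:basic}

We write $x^g=g^{-1}xg$, and actions on index sets are written as exponents. The following standard facts are used throughout. Two normal subgroups with trivial intersection centralize each other. A minimal normal subgroup $N$ of $G$ is either elementary abelian or a direct product $S_1\times\dots\times S_k$ of isomorphic nonabelian simple groups; in the second case the normal subgroups of $N$ are the subproducts $N_\Delta=\prod_{i\in\Delta}S_i$ with $\Delta\subseteq\{1,\dots,k\}$, and $G$ permutes the $S_i$ transitively by conjugation. A normal maximal subgroup has prime index; a maximal subgroup $L$ that is not normal is self-normalizing and has $|G:L|$ conjugates. Dedekind's law says that $L\cap AB=A(L\cap B)$ for subgroups $A\le L$ and $B$. The Frattini argument says that $G=N_G(P)N$ if $P$ is a Sylow subgroup of $N\trianglelefteq G$.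

A subgroup $L$ \emph{supplements} $N\trianglelefteq G$ if $G=LN$, and is a \emph{complement} if moreover $L\cap N=1$. A supplement satisfies $|G:L|=|N:L\cap N|$ and meets every coset $gN$ in a coset of $L\cap N$, that is, in the fraction $1/|G:L|$ of its elements. Therefore
\begin{equation}\label{eq:count}
\text{if a family $\mathcal A$ of supplements of $N$ covers a coset $gN$, then }\ |\mathcal A|\ge\min_{L\in\mathcal A}|G:L|.
\end{equation}

Let $G$ be $\sigma$-elementary. Replacing each member of a cover by a maximal subgroup containing it does not increase the size, so we can fix once and for all a cover $\mathcal C$ with $|\mathcal C|=\sigma(G)$ that consists of maximal subgroups. For a minimal normal subgroup $N$ put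
\[
\mathcal C_N=\{L\in\mathcal C:\ N\not\le L\}.
\]
By maximality, every member of $\mathcal C_N$ supplements $N$.

\begin{lemma}\label{lem:basic}
Let $G$ be $\sigma$-elementary and let $N$ be a minimal normal subgroup.
\begin{enumerate}
\item[(a)] The family $\mathcal C\setminus\mathcal C_N$ does not cover $G$. If $g$ lies in none of its members, then $\mathcal C_N$ covers $gN$. Hence $\mathcal C_N\ne\emptyset$ and $|\mathcal C_N|\ge\min_{L\in\mathcal C_N}|G:L|$.
\item[(b)] Every maximal subgroup $M$ of $G$ that is a complement of $N$ belongs to $\mathcal C$.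
\item[(c)] If $Z(G)\ne1$, then $G\cong C_p\times C_p$ for a prime $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The members of $\mathcal C\setminus\mathcal C_N$ contain $N$. If they covered $G$, we would have $\sigma(G/N)\le\sigma(G)$. They are unions of cosets of $N$, so if they miss $g$ they miss $gN$, which must then be covered by $\mathcal C_N$. Now apply \eqref{eq:count}.

(b) Since $M\cong G/N$, we have $\sigma(M)>\sigma(G)$. If $M\notin\mathcal C$, then $M$, being maximal, is contained in no $L\in\mathcal C$, and the subgroups $M\cap L$ form a cover of $M$ of size at most $\sigma(G)$, a contradiction.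

(c) Let $N\le Z(G)$ have prime order $p$; it is a minimal normal subgroup. Each $L\in\mathcal C_N$ satisfies $G=N\times L$, so $L$ is normal of index $p$, and $|\mathcal C_N|\ge p\ge2$ by (a). For distinct $L,L'\in\mathcal C_N$ we have $G/(L\cap L')\cong C_p\times C_p$. If $L\cap L'=1$, we are done. Otherwise $\sigma(G)<\sigma(C_p\times C_p)=p+1$, so $\mathcal C=\mathcal C_N$ consists of exactly $p$ subgroups of index $p$. They share the identity, so their union has at most $|G|-(p-1)<|G|$ elements, a contradiction.
\end{proof}

Part (c) is how the hypothesis ``nonabelian'' enters the proof of Theorem~\ref{thm:main}: a nonabelian $\sigma$-elementary group has trivial center.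

\section{Abelian minimal normal subgroups}\label{sec:abelian}

In this section $G$ is nonabelian and $\sigma$-elementary, so $Z(G)=1$. For an abelian minimal normal subgroup $V$, the family $\mathcal C_V$ consists of complements, and the quotient by the core of a complement is an affine group, for which a cover of size below $2|V|$ can be written down.

\begin{lemma}\label{lem:abelian}
Let $V$ be an abelian minimal normal subgroup of $G$.
\begin{enumerate}
\item[(a)] Every complement of $V$ has exactly $|V|$ conjugates, and all of them belong to $\mathcal C$.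
\item[(b)] Every $L\in\mathcal C_V$ is a complement of $V$. Hence $|\mathcal C_V|\ge|V|$.
\item[(c)] If $L$ is a complement of $V$, then $\sigma(G/L_G)\le2|V|-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $M$ is any supplement of $V$, then $M\cap V$ is normalized by $M$ and centralized by $V$, so it is normal in $G$ and equals $1$ or $V$. This gives (b), with Lemma~\ref{lem:basic}(a) for the inequality.

(a) Let $L$ be a complement and $L<M\le G$. Then $M=L(M\cap V)$ by Dedekind's law, so $M\cap V\ne1$, hence $V\le M$ and $M=G$. Thus $L$ is maximal. If $L$ were normal, it would centralize $V$, and $V$ would be central in $G=LV$. So $L$ has $|G:L|=|V|$ conjugates, which lie in $\mathcal C$ by Lemma~\ref{lem:basic}(b).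

(c) The core $L_G$ meets $V$ trivially, so $L_G\le C_L(V)$; and $C_L(V)$ is normalized by $L$ and centralized by $V$, so it is normal in $G$. Hence $L_G=C_L(V)$ and $G/L_G\cong V\rtimes H$ with $H=L/C_L(V)$. Also $C_V(H)=C_V(L)\le Z(G)=1$. We cover each coset $hV$, $h\in H$. If $C_V(h)=1$, then $h$ has $|V|$ conjugates under $V$, all in $hV$, so they fill $hV$, and $hV$ is covered by the at most $|V|$ conjugates of $H$ under $V$. If $h$ centralizes some $w\in V\setminus\{1\}$, then $hV\subseteq VC_H(w)$, which is a proper subgroup because $C_V(H)=1$; there are at most $|V|-1$ subgroups of this form.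
\end{proof}

Suppose now that $L$ complements two abelian minimal normal subgroups $V$ and $V'$. The model is $(C_3\times C_3)\rtimes C_2$ with $C_2$ acting by inversion: a subgroup $V$ of order $3$ has the complements $U\rtimes C_2$ for each of the three other subgroups $U$ of order $3$, and these are pairwise nonconjugate. In general we find two classes of complements, which by (a) contribute $2|V|$ members to $\mathcal C$, one more than (c) allows.

\begin{lemma}\label{lem:abdisjoint}
If $V\ne V'$ are abelian minimal normal subgroups of $G$, then $\mathcal C_V\cap\mathcal C_{V'}=\emptyset$.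
\end{lemma}

\begin{proof}
Suppose $L\in\mathcal C_V\cap\mathcal C_{V'}$. Put $E=V\times V'$ and $U=L\cap E$. Since $E$ is abelian and $G=LE$, the subgroup $U$ is normal in $G$, and $|E:U|=|G:L|=|V|=|V'|$. As $U\cap V=U\cap V'=1$, comparing orders gives $E=U\times V=U\times V'$. Hence $U\cong E/V'\cong V$ compatibly with the action of $G$, and $U$ is a minimal normal subgroup.

To build a second complement of $V$ we need a complement of $E$. By Lemma~\ref{lem:basic}(a) and Lemma~\ref{lem:abelian}(b) there is a complement $L'$ of $U$. Put $K=L\cap L'$. From $G=UL'$ and $U\le L$ we get $L=UK$, so $G=VL=VUK=EK$. Moreover $K\cap E=(L\cap E)\cap L'=U\cap L'=1$, so $|G|=|E||K|$. The subgroup $KV'$ satisfies $V\cdot KV'=EK=G$ and $|V||KV'|=|V||V'||K|=|G|$, so it is a complement of $V$. We have $KV'\cap E=V'(K\cap E)=V'$ and $L\cap E=U$. These are distinct normal subgroups of $G$, so $KV'$ and $L$ are not conjugate. By Lemma~\ref{lem:abelian}(a), $\sigma(G)\ge2|V|$. But $1\ne U\le L_G$, so $\sigma(G)<\sigma(G/L_G)\le2|V|-1$ by Lemma~\ref{lem:abelian}(c), a contradiction.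
\end{proof}

\section{Tools for building covers}\label{sec:tools}

When $N=S_1\times\dots\times S_k$ is nonabelian, the elements that are hard to cover are those permuting the factors in one cycle; all others stabilize a proper set of factors. If $g$ is such an element, then $g^k$ normalizes $S_1$, and information about $g^k$ has to be converted into a proper subgroup containing $g$. The first lemma does this and records the cost. It lets $X$ act on $\Omega^m$ in product action, where $\Omega$ is a coset space of a subgroup $D$ of index $m$, and observes that a fixed point of $g^m$ in one coordinate spreads along the cycle to a fixed point of $g$.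

\begin{lemma}[Lifting along a cycle]\label{lem:lift}
Let $D\le X$ have index $m$ and let $H$ be a proper subgroup of $D$. There are at most $|D:H|^{m-1}$ proper subgroups of $X$ whose union contains every $g\in X$ that permutes the left cosets $X/D$ in one $m$-cycle and satisfies $g^m\in H$. If $N\trianglelefteq X$ and $N\le H$, these subgroups contain $N$.
\end{lemma}

\begin{proof}
Let $\Omega$ be the set of right cosets of $H$ in $D$, with $D$ acting by right multiplication, and let $\omega=H\in\Omega$. Let $\mathcal F$ be the set of functions $f\colon X\to\Omega$ with $f(xd)=f(x)d$ for all $x\in X$, $d\in D$. Such a function may be prescribed freely on representatives of $X/D$, so exactly $|\Omega|^{m-1}$ of them satisfy $f(1)=\omega$. The group $X$ acts on $\mathcal F$ from the right by $(f\cdot g)(x)=f(gx)$. If $X$ fixed some $f$, then $f$ would be constant and $f(1)d=f(d)=f(1)$ for all $d\in D$; this is impossible because $D$ is transitive on $\Omega$ and $|\Omega|>1$. So all stabilizers are proper. We take the stabilizers of the functions with $f(1)=\omega$.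

Let $g$ be as in the statement. Every element of $X$ is uniquely $g^jd$ with $0\le j<m$ and $d\in D$. Define $f(g^jd)=\omega d$. Then $f\in\mathcal F$ and $f(1)=\omega$. For $j<m-1$ we have $f(g\cdot g^jd)=\omega d$ by definition, and $f(g\cdot g^{m-1}d)=\omega g^md=\omega d$ because $g^m\in H$. So $g$ fixes $f$.

If $N\le H$ is normal in $X$, then $N$ acts trivially on $\Omega$, and $f(nx)=f(x\,n^x)=f(x)n^x=f(x)$ for $n\in N$ and every $f\in\mathcal F$.
\end{proof}

The second lemma says that over a cyclic quotient all generating cosets are covered as soon as one is.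

\begin{lemma}[Power trick]\label{lem:power}
Let $K\trianglelefteq T$ with $T/K=\langle uK\rangle$. If a family of subgroups of $T$ covers $uK$, then it covers every $v\in T$ with $\langle vK\rangle=T/K$.
\end{lemma}

\begin{proof}
Write $vK=u^jK$ with $j$ coprime to $|T/K|$. By the Chinese remainder theorem there is $j'\equiv j\pmod{|T/K|}$ with $j'\equiv1$ modulo every prime that divides $|T|$ but not $|T/K|$; then $j'$ is coprime to $|T|$. Choose $i>0$ with $ij'\equiv1\pmod{|T|}$. Then $v^i\in u^{ij'}K=uK$, so $v^i$ lies in a member $M$ of the family, and $v=(v^i)^{j'}\in M$.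
\end{proof}

The third lemma covers a generating coset in an almost simple group. Both numerical features matter later: the number of subgroups is a fixed fraction below $|S|$, and each has index at most $|S|/3$, which keeps the cost of lifting below $(|S|/3)^{k-1}$. We identify $S$ with its group of inner automorphisms.

\begin{lemma}\label{lem:almostsimple}
Let $S$ be a nonabelian simple group of order $s$ and let $S\le Y\le\operatorname{Aut}(S)$ with $Y/S$ cyclic. At most $\frac78s$ proper subgroups $H$ of $Y$ with $HS=Y$ and $|H\cap S|\ge3$ suffice to cover all $v\in Y$ with $\langle vS\rangle=Y/S$.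
\end{lemma}

\begin{proof}
Let $Y/S=\langle yS\rangle$. By Lemma~\ref{lem:power} it suffices to cover $yS$, and every subgroup that meets $yS$ supplements $S$. Recall that Sylow $2$-subgroups of $S$ have order at least $4$, and note that $N_Y(T)$ is proper in $Y$ whenever $1<T<S$.

\emph{Case 1: some $y'\in yS$ has $C_S(y')=1$.} Then $y'$ has $s$ conjugates under $S$, all in $yS$, so $yS$ is a single $S$-class. Let $P$ be a Sylow $2$-subgroup of $S$. By the Frattini argument $N_Y(P)$ meets $yS$, so its conjugates under $S$ cover $yS$. There are $|S:N_S(P)|\le s/4$ of them, and each contains a conjugate of $P$.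

\emph{Case 2: every element of $yS$ centralizes a nontrivial element of $S$.} Then every element of $yS$ normalizes a subgroup $T\le S$ of prime order, and we take those $N_Y(T)$ that meet $yS$. If $|T|\ge3$, then $|N_S(T)|\ge3$. If $|T|=2$, let $P$ be a Sylow $2$-subgroup containing $T$; then $T$ is centralized by $P$ if $T\le Z(P)$ and by $TZ(P)$ otherwise, and either group has order at least $4$. It remains to count the subgroups $T$. If $S$ has $i$ involutions, there are at most $i+\frac{s-1-i}{2}=\frac{s-1+i}{2}$ of them, since a group of odd prime order has at least two generators. We claim $i+1\le\frac34s$. Let $I=\{x\in S:x^2=1\}$ and suppose $|I|>\frac34s$. For $a\in I$, more than half of the $x\in S$ satisfy both $x\in I$ and $ax\in I$, and for these $ax=(ax)^{-1}=xa$. So $|C_S(a)|>s/2$ and $a\in Z(S)=1$, which contradicts $|I|>\frac34s$. Hence there are fewer than $\frac78s$ subgroups $T$.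
\end{proof}

Finally we need to compare $|\operatorname{Out}(S)|$ with the indices of supplements. For a nonabelian simple group $S$ let $\ell(S)$ be the smallest index of a proper subgroup. The action on cosets embeds $S$ in $\operatorname{Sym}(\ell(S))$, and $\operatorname{Sym}(4)$ is solvable, so $\ell(S)\ge5$. Put
\[
b(S)=\min\{\ell(S),\sqrt{|S|}\}.
\]
Since $\sqrt{|S|}\ge\sqrt{60}>7$, we have $b(S)\ge5$. The two terms correspond to the two kinds of supplements of $S^k$, which have index at least $\ell(S)^k$ and at least $|S|^{k/2}$ (Lemma~\ref{lem:supp}).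

\begin{lemma}\label{lem:out}
For every nonabelian simple group $S$ we have $|\operatorname{Out}(S)|<\ell(S)$ and $|\operatorname{Out}(S)|^2<|S|$; that is, $|\operatorname{Out}(S)|<b(S)$.
\end{lemma}

The proof goes through the families of simple groups and is given in Section~\ref{sec:out}.

\section{Critical elements and upper bounds for $\sigma(X)$}\label{sec:upper}

In this section and the next we work in the following setting. The group $X$ has a minimal normal subgroup $N=S_1\times\dots\times S_k$ with $S_i\cong S$ nonabelian simple, and $C_X(N)=1$. Put $s=|S|$ and $b=b(S)$. The group $X$ acts transitively on $\Lambda=\{1,\dots,k\}$ by $S_{i^g}=S_i^g$, and $N$ acts trivially. Let $D_1=N_X(S_1)$ be the stabilizer of $1$, and let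
\[
I_i=S_iC_X(S_i)=NC_X(S_i)
\]
be the group of elements that normalize $S_i$ and induce an inner automorphism on it; thus $I_i^{\,g}=I_{i^g}$. The group $Y=D_1/C_X(S_1)$ satisfies $S\le Y\le\operatorname{Aut}(S)$. Put
\[
O=D_1/I_1=Y/S,\qquad t=|O|,
\]
and let $\rho\colon D_1\to O$ be the natural map. By Lemma~\ref{lem:out},
\[
t<b\le\sqrt s.
\]

\begin{definition}
An element $g\in X$ is \emph{critical} if it acts on $\Lambda$ as a $k$-cycle and $\rho(g^k)$ generates $O$. The set of critical elements is denoted by $\Gamma$, and $c$ denotes the least number of proper subgroups of $X$ containing $N$ whose union contains $X\setminus\Gamma$.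
\end{definition}

The set $\Gamma$ is a union of cosets of $N$, because $(gn)^k\in g^kN$ and $N\le I_1$. It is empty if $O$ is not cyclic. For $X=\operatorname{Sym}(n)$, $n\ge5$, it is the set of odd permutations and $c=1$. For the wreath product $X=S\wr\operatorname{Sym}(k)$ we have $O=1$, and $\Gamma$ is the set of elements inducing a $k$-cycle.

Recall that a \emph{block} is a nonempty subset $B\subseteq\Lambda$ such that $B^x=B$ or $B^x\cap B=\emptyset$ for all $x\in X$; singletons and $\Lambda$ are allowed. The translates of a block partition $\Lambda$, and the parts of an $X$-invariant partition are blocks. Let $D_B$ be the setwise stabilizer of a block $B$ of size $d$. It has index $k/d$ and is transitive on $B$, and $D_1\le D_B$ if $1\in B$. The bijection $xD_B\mapsto B^{x^{-1}}$ turns left multiplication by $g$ into the action of $g^{-1}$ on the translates of $B$. If $g$ acts on $\Lambda$ as a $k$-cycle, then it permutes the $k/d$ translates in one cycle, so it satisfies the cycle condition of Lemma~\ref{lem:lift} for $D=D_B$; and $g^{k/d}\in D_B$, whose orbits on $\Lambda$ have length $d$, acts on $B$ as a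 $d$-cycle.

\subsection*{Two general bounds}

Noncritical elements fail a condition that is visible in $X/N$, and they are cheap to cover.

\begin{lemma}\label{lem:noncritical}
The number $c$ is finite and $c<b^k$. If $O$ is cyclic, then $c\le t-1$ for $k=1$ and $c\le0.28\,b^k$ for $k\ge2$.
\end{lemma}

\begin{proof}
An element that is not a $k$-cycle stabilizes a proper nonempty subset of $\Lambda$. The stabilizers of such subsets are proper, contain $N$, and agree for complementary subsets, so there are at most $2^{k-1}-1$ of them. It remains to cover the $k$-cycles $g$ with $\langle\rho(g^k)\rangle\ne O$. We apply Lemma~\ref{lem:lift} with $D=D_1$ and $H=\rho^{-1}(J)\ge N$ for suitable proper subgroups $J<O$; each $J$ costs $|O:J|^{k-1}$.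

If $O$ is not cyclic, let $J$ run over the nontrivial cyclic subgroups. There are at most $t-1$, each of index at most $t/2$, and they cover $O$. For $k=1$ this gives $c\le t-1<b$. For $k\ge2$ it gives $c<2^{k-1}+b^k/2^{k-1}\le\frac12b^k+\frac12b^k$.

If $O$ is cyclic, let $J$ run over the subgroups of prime index $r$; they cover the nongenerators, at total cost $\sum_{r\mid t}r^{k-1}$. For $k=1$ this is the number of prime divisors of $t$, at most $t-1$. For $k\ge2$ it is $0$ if $t=1$, and otherwise at most $\bigl(\sum_{r\mid t}r\bigr)^{k-1}\le t^{k-1}<b^{k-1}$, because a sum of numbers $\ge2$ is at most their product. Since $b\ge5$, we get $c\le\bigl((2/5)^{k-1}+1\bigr)b^{k-1}\le1.4\,b^{k-1}\le0.28\,b^k$.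
\end{proof}

\begin{lemma}\label{lem:crude}
\begin{enumerate}
\item[(a)] If $O$ is cyclic, then $\sigma(X)\le\frac78s(s/3)^{k-1}+c\le3(s/3)^k+c$.
\item[(b)] In all cases $\sigma(X)\le|N|=s^k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take the subgroups $H<Y$ of Lemma~\ref{lem:almostsimple}; they have index $|Y:H|=|S:S\cap H|\le s/3$. If $g\in\Gamma$, the image of $g^k$ in $Y$ generates $Y$ modulo $S$, so it lies in some $H$. Lemma~\ref{lem:lift}, applied to $D_1$ and the preimages of the $H$, covers $\Gamma$ by at most $\frac78s(s/3)^{k-1}$ proper subgroups.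

(b) If $O$ is not cyclic, then $\Gamma=\emptyset$ and $\sigma(X)\le c<b^k\le s^{k/2}$. If $O$ is cyclic and $k\ge2$, then $\sigma(X)\le\frac13s^k+0.28\,s^{k/2}<s^k$. If $O$ is cyclic and $k=1$, then $\sigma(X)\le\frac78s+\sqrt s-1$. This is at most $s$ because $x^2-8x+8\ge0$ for $x\ge4+2\sqrt2$, and $\sqrt s\ge\sqrt{60}>4+2\sqrt2$.
\end{proof}

\subsection*{The block $B_0$}

The power trick needs a cyclic quotient. It is available on the set of factors whose behavior modulo inner automorphisms is tied to that of $S_1$. The relation $I_i=I_j$ is an $X$-invariant equivalence relation on $\Lambda$, so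
\[
B_0=\{i\in\Lambda:\ I_i=I_1\}
\]
is a block. Put $d_0=|B_0|$ and $e=k/d_0$. For $X=S\wr C_k$ all $I_i$ equal $N$ and $B_0=\Lambda$. For $X=S\wr\operatorname{Sym}(k)$ with $k\ge3$ the $I_i$ are the point stabilizers and $B_0=\{1\}$.

\begin{lemma}\label{lem:B0}
Let $D=D_{B_0}$ and $F=N_{B_0}$. Then $I_1\trianglelefteq D$ and $I_1=F\times C_X(F)$. For every $g\in\Gamma$, the group $D/I_1$ is cyclic and generated by $g^eI_1$.
\end{lemma}

\begin{proof}
We have $I_1\le D_1\le D$, and $I_1^{\,x}=I_{1^x}=I_1$ for $x\in D$. The group $FC_X(F)$ lies in $S_1C_X(S_1)=I_1$. Conversely, an element $x\in I_1$ lies in $I_i$ for each $i\in B_0$, so it acts on $S_i$ as conjugation by some $u_i\in S_i$, and $x\bigl(\prod_{i\in B_0}u_i\bigr)^{-1}$ centralizes $F$. The product is direct since $Z(F)=1$.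

The order of $D/I_1$ is $|D:D_1||D_1:I_1|=d_0t$. Let $g\in\Gamma$ and suppose $(g^e)^j\in I_1$. Since $g^e$ is a $d_0$-cycle on $B_0$ and $I_1$ fixes $1$, we have $j=d_0j'$. Then $\rho(g^k)^{j'}=1$, so $t$ divides $j'$. Thus $g^eI_1$ has order at least $d_0t$.
\end{proof}

A block $B\ni1$ that is not contained in $B_0$ behaves in the opposite way. The quotient of $D_B$ that records the action on $B$ and the outer automorphisms is then too large to be generated by the image of $g^{k/|B|}$, and this covers $\Gamma$ by subgroups containing $N$, with a bound that does not involve $s$.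

\begin{lemma}\label{lem:wreath}
Let $O$ be cyclic and let $B\ni1$ be a block of size $d$ with $B\not\subseteq B_0$. Then $\sigma(X)\le h_d^{\,k/d}+c$, where $h_d=(d-1)!\,t^{d-1}$.
\end{lemma}

\begin{proof}
The wreath product $W=O\wr\operatorname{Sym}(B)$ consists of the pairs $(a,\pi)$ with $a=(a_i)_{i\in B}\in O^B$ and $\pi\in\operatorname{Sym}(B)$, multiplied by $(a,\pi)(a',\pi')=((a_ia'_{i^\pi})_i,\pi\pi')$; its order is $t^d\,d!$. Choose $w_i\in D_B$ with $1^{w_i}=i$ and $w_1=1$. For $x\in D_B$ the element $w_ixw_{i^x}^{-1}$ fixes $1$, and we put $a_i(x)=\rho(w_ixw_{i^x}^{-1})$. Then $a_i(xx')=a_i(x)a_{i^x}(x')$, so $\psi(x)=((a_i(x))_i,x|_B)$ defines a homomorphism $\psi\colon D_B\to W$. Its kernel consists of the $x$ that fix every $i\in B$ and satisfy $w_ixw_i^{-1}\in I_1$, that is, $x\in I_1^{\,w_i}=I_i$. So $\ker\psi=\bigcap_{i\in B}I_i$. Some $i\in B$ has $I_i\ne I_1$, and $|I_i|=|I_1|$, so $\ker\psi$ is a proper subgroup of $I_1$. Hence $Q=\psi(D_B)$ has order $dt\,|I_1:\ker\psi|>dt$.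

For $u=(a,\pi)\in W$ with $\pi$ a $d$-cycle put $P(u)=\prod_{i\in B}a_i$. The $i$th component of $u^d$ is $a_ia_{i^\pi}\cdots a_{i^{\pi^{d-1}}}$, which equals $P(u)$ because $O$ is abelian. Let $\mathcal U$ be the set of such $u$ for which $P(u)$ generates $O$. Then $|\mathcal U|=(d-1)!\,t^{d-1}\varphi(t)$, where $\varphi$ is Euler's function, and every $u\in\mathcal U$ has order $dt$. If $j$ is coprime to $dt$, then $\pi^j$ is a $d$-cycle and $P(u^j)=P(u)^j$, as one sees from the components of $u^{jd}$; so all $\varphi(dt)\ge\varphi(t)$ generators of $\langle u\rangle$ lie in $\mathcal U$. Hence there are at most $h_d$ subgroups $\langle u\rangle$ with $u\in\mathcal U\cap Q$. They are proper in $Q$, of index at most $t^d\,d!/(dt)=h_d$.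

If $g\in\Gamma$, then $u=\psi(g^{k/d})$ acts on $B$ as a $d$-cycle and $P(u)=a_1(g^k)=\rho(g^k)$ generates $O$, so $u\in\mathcal U\cap Q$. Lemma~\ref{lem:lift}, applied to $D_B$ and the subgroups $\psi^{-1}(\langle u\rangle)$, covers $\Gamma$ by at most $h_d\cdot h_d^{\,k/d-1}$ proper subgroups.
\end{proof}

We put the last bound into the form in which it will be used. The factorial in $h_d$ is harmless while $d$ is small compared with $s$; for large $d$ the bound of Lemma~\ref{lem:crude}(a) takes over.

\begin{corollary}\label{cor:numeric}
Under the hypotheses of Lemma~\ref{lem:wreath}, $\sigma(X)\le1.28\,b^k$ if $d\le4$, and $\sigma(X)\le0.54\,s^{k(1-2/d)}$ if $d\ge5$.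
\end{corollary}

\begin{proof}
Since $B\not\subseteq B_0$ we have $k\ge d\ge2$, so $c\le0.28\,b^k$ by Lemma~\ref{lem:noncritical}.

\emph{Let $d\le4$.} It suffices to show $h_d\le b^d$. We have $h_2=t<b^2$ and $h_3=2t^2<b^3$. For $h_4=6t^3$: if $b\ge6$, then $6t^3<6b^3\le b^4$; if $b<6$, then $b=\ell(S)=5$ because $\sqrt s>7$, so $t\le4$ and $6t^3\le384<625$.

\emph{Let $d\ge5$} and put $\Sigma=s^{k(1-2/d)}$. Since $k\bigl(\frac12-\frac2d\bigr)\ge5\cdot\frac1{10}=\frac12$, we have $c\le0.28\,s^{k/2}\le0.28\,s^{-1/2}\Sigma\le0.04\,\Sigma$.

Suppose $d\ge2\log_2s$. Then $s^{2/d}\le2$, so $\Sigma\ge(s/2)^k$, and $k\ge d\ge12$ because $2\log_260>11$. By Lemma~\ref{lem:crude}(a), $\sigma(X)\le3(2/3)^k\Sigma+c\le3(2/3)^{12}\Sigma+0.04\,\Sigma<0.1\,\Sigma$.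

Suppose $5\le d<2\log_2s$. We claim that $q_d=\frac12s^{(d-3)/2}/(d-1)!$ is at least $1$. We have $q_5=s/48>1$ and $q_{d+1}/q_d=\sqrt s/d$. If $s\ge256$, then $2\log_2s\le\sqrt s$, so these ratios are at least $1$ in our range. Otherwise $s\in\{60,168\}$. The ratios decrease with $d$, so $q_d$ first increases and then decreases, and it is enough to check the largest $d$ in the range. For $s=60$ this is $d=11$, and $10!=3628800\le\frac12\,60^4=6480000$. For $s=168$ it is $d=14$, and $13!<6.3\cdot10^9<\frac12\,168^5$. This proves the claim. As $t<\sqrt s$, it follows that $h_d\le(d-1)!\,s^{(d-1)/2}\le\frac12s^{d-2}$, so $h_d^{\,k/d}\le\frac12\Sigma$ and $\sigma(X)\le0.54\,\Sigma$ by Lemma~\ref{lem:wreath}.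
\end{proof}

\section{One critical coset controls the group}\label{sec:coset}

\subsection*{Supplements of $N$}

We first describe how a supplement can meet $N$. A subgroup of $N_\Delta=\prod_{i\in\Delta}S_i$ is a \emph{full diagonal} if its projection to each $S_i$, $i\in\Delta$, is an isomorphism.

\begin{lemma}\label{lem:subdirect}
Let $R\le S_1\times\dots\times S_k$, with the $S_i$ nonabelian simple, project onto every $S_i$. Then there is a unique partition of $\{1,\dots,k\}$ such that $R$ is the direct product, over the parts $\Delta$, of full diagonals of the $N_\Delta$.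
\end{lemma}

\begin{proof}
Let $\Delta$ be minimal with $R_\Delta=R\cap N_\Delta\ne1$, and let $i\in\Delta$. The projection $R_\Delta\to S_i$ has kernel $R\cap N_{\Delta\setminus\{i\}}=1$. Its image is nontrivial, and it is normal in $S_i$ because $R_\Delta\trianglelefteq R$ and $R$ projects onto $S_i$. So $R_\Delta$ is a full diagonal of $N_\Delta$. It is self-normalizing in $N_\Delta$: if $x\in N_\Delta$ normalizes $R_\Delta$, we multiply by an element of $R_\Delta$ to make the $i$th coordinate of $x$ trivial; then $[x,R_\Delta]\le R_\Delta$ has trivial $i$th coordinates, so $x$ centralizes $R_\Delta$, every coordinate of $x$ is central in its factor, and $x=1$. The projection of $R$ to $N_\Delta$ normalizes $R_\Delta$, so it equals $R_\Delta$. Therefore $R=R_\Delta\times(R\cap N_{\Delta'})$, where $\Delta'$ is the complement of $\Delta$, and $R\cap N_{\Delta'}$ projects onto $S_j$ for every $j\in\Delta'$. Induction gives existence. The partition is unique, because $i$ and $j$ lie in the same part if and only if the projections of $R$ to $S_i$ and $S_j$ have the same kernel.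
\end{proof}

\begin{lemma}\label{lem:supp}
Let $G$ be any group with a minimal normal subgroup $N=S_1\times\dots\times S_k$, where $S_i\cong S$ is nonabelian simple, and let $L$ be a proper supplement of $N$. Then $|G:L|\ge b(S)^k$. If $L\cap N$ projects onto the $S_i$, then it is a product of full diagonals over a $G$-invariant partition of $\{1,\dots,k\}$ into parts of equal size $d\ge2$, and $|L\cap N|=|S|^{k/d}$.
\end{lemma}

\begin{proof}
Since $G=LN$ and $N$ fixes all indices, $L$ is transitive on the $S_i$, so the projections of $L\cap N$ to the $S_i$ are conjugate under $L$. If they are proper, then $|N:L\cap N|\ge\ell(S)^k$. If they are onto, Lemma~\ref{lem:subdirect} applies. By uniqueness the partition is invariant under $L$, hence under $G$, and by transitivity the parts have equal size $d$. We have $d\ge2$ because $N\not\le L$, so $|N:L\cap N|=|S|^{k-k/d}\ge|S|^{k/2}$.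
\end{proof}

\subsection*{The proposition and a model case}

We return to the setting of Section~\ref{sec:upper}.

\begin{proposition}\label{prop:coset}
Let $z\in\Gamma$, and let $\mathcal A$ be a family of maximal subgroups $L$ of $X$ with $LN=X$ and $L\cap N\ne1$ that covers the coset $zN$. Then $\sigma(X)\le2|\mathcal A|$.
\end{proposition}

To see the difficulty, take $X=S\wr\operatorname{Sym}(k)$ with $k\ge3$, let $z$ be the coordinate shift with $S_j^z=S_{j+1}$, and identify all $S_j$ with $S$ through the coordinates. The power trick shows that $\mathcal A$ covers the cosets $z^jN$ with $j$ coprime to $k$, and conjugating $\mathcal A$ then covers $\Gamma$ by $|\mathcal A|\,(k-1)!/\varphi(k)$ subgroups. Already for $k=4$ the factor is $3$, which is too much.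

Suppose for simplicity that every member of $\mathcal A$ has the form $L=N_X(W_1\times\dots\times W_k)$ with self-normalizing subgroups $W_j<S_j$ of a fixed index $m$. For $f\in S_1$, the element $zf$ lies in $L$ if and only if $W_1=\dots=W_k$ and $f\in W_1$. So $L$ meets the conjugate $(zS_1)^\kappa$ of the thin \emph{slice} $zS_1$, where $\kappa=(\kappa_2,\dots,\kappa_k)\in S_2\times\dots\times S_k$, only if $W_j=W_1^{\kappa_j}$ for all $j\ge2$, and this holds for at most a fraction $m^{-(k-1)}$ of all $\kappa$. Hence some slice $(zS_1)^\kappa\subseteq zN$ is met by at most $|\mathcal A|/m^{k-1}$ members, and their first factors $W_1$ cover $S_1$. Every $g\in\Gamma$, whichever $k$-cycle it induces, has $g^k\in D_1=S_1\times C_X(S_1)$, so $g^k\in W_1\times C_X(S_1)$ for one of these $W_1$. Lemma~\ref{lem:lift} lifts each $W_1\times C_X(S_1)$ at cost $m^{k-1}$, and $\Gamma$ is covered by at most $|\mathcal A|$ subgroups. The gain from slicing and the cost of lifting cancel exactly.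

In general the factors $S_j$ are replaced by the products over the translates of $B_0$, which is the largest unit on which the power trick works. Members of $\mathcal A$ whose diagonals run across these translates do not have the product form. They meet $zN$ in few elements, and their existence makes Corollary~\ref{cor:numeric} available, so either they can be avoided or $\sigma(X)$ is small for a different reason.

\subsection*{Split and transversal members}

Fix $z$ and $\mathcal A$ as in Proposition~\ref{prop:coset}. Since $\Gamma\ne\emptyset$, the group $O$ is cyclic. By \eqref{eq:count}, Lemma~\ref{lem:supp} and Lemma~\ref{lem:noncritical},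
\begin{equation}\label{eq:Abig}
|\mathcal A|\ge b^k>c.
\end{equation}
Number the translates of $B_0$ as $B_1=B_0$, $B_{j+1}=B_j^{\,z}$ with $j$ modulo $e$, and put $F_j=N_{B_j}$. Then $N=F_1\times\dots\times F_e$, and $F_j^{\,h}=F_{j+1}$ for every $h\in zN$. Each $L\in\mathcal A$ permutes the $F_j$ transitively, so the projections of $L\cap N$ to the $F_j$ are conjugate under $L$. Call $L$ \emph{split} if these projections are proper and \emph{transversal} if they are onto.

\begin{lemma}\label{lem:types}
\begin{enumerate}
\item[(a)] Let $L\in\mathcal A$ be split, with projections $W_j\le F_j$. Then $1<W_j<F_j$, $N_{F_j}(W_j)=W_j$, $L\cap N=W_1\times\dots\times W_e$ and $L=N_X(W_1\times\dots\times W_e)$. The index $m_L=|F_j:W_j|$ does not depend on $j$.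
\item[(b)] Let $L\in\mathcal A$ be transversal. Then there is a block $B\ni1$ of size $d_L\ge2$ with $B\not\subseteq B_0$ and $d_0\le k/d_L$, and $|L\cap zN|=s^{k/d_L}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $W_j$ are conjugate, and nontrivial because $L\cap N\ne1$; this is the only place where that hypothesis is used. Put $R=W_1\times\dots\times W_e$. Then $1<R<N$, so $R$ is not normal in $X$, and $L$ normalizes $R$. By maximality $L=N_X(R)$. Hence $R\le L\cap N\le R$. Finally $\prod_jN_{F_j}(W_j)=N_N(R)=L\cap N=\prod_jW_j$.

(b) The group $L\cap N$ projects onto every $S_i$, so Lemma~\ref{lem:supp} gives an invariant partition with parts of size $d_L\ge2$ and $|L\cap zN|=|L\cap N|=s^{k/d_L}$. If a part contained two indices $i\ne i'$ of the same $B_j$, the projection of $L\cap N$ to $S_i\times S_{i'}$ would be a diagonal, and the projection to $F_j$ would not be onto. So each part meets each $B_j$ in at most one point. The part $B$ containing $1$ is a block with $B\cap B_0=\{1\}\ne B$, and it meets $d_L$ different sets $B_j$, so $d_L\le e=k/d_0$.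
\end{proof}

\subsection*{Slices}

Put $F=F_1$ and $E=F_2\times\dots\times F_e$, so that $|E|=s^{k-d_0}$ and $E$ centralizes $F$. The \emph{slices} are the sets $(zF)^\kappa=z^\kappa F\subseteq zN$ with $\kappa\in E$. We write $\kappa=\kappa_2\cdots\kappa_e$ with $\kappa_j\in F_j$, and $\kappa_1=1$.

\begin{lemma}\label{lem:slices}
\begin{enumerate}
\item[(a)] The $|E|$ slices are pairwise disjoint and their union is $zN$.
\item[(b)] A split $L\in\mathcal A$ meets at most $|E|/m_L^{\,e-1}$ slices.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $|E||F|=|N|$, it suffices to show that $(\kappa,h)\mapsto h^\kappa$ is injective on $E\times zF$, and for this that $h^\kappa=h'$ with $h,h'\in zF$ forces $\kappa=1$. We have $(\kappa^{-1})^h\kappa=h^{-1}h'\in F$. For $1\le j<e$ the component of the left side in $F_{j+1}$ is $(\kappa_j^{\,h})^{-1}\kappa_{j+1}$, so $\kappa_{j+1}=\kappa_j^{\,h}$. Starting from $\kappa_1=1$ we get $\kappa=1$.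

(b) Suppose $(zf)^\kappa\in L=N_X(\prod_jW_j)$ with $f\in F$. Then $zf$ normalizes $\prod_jW_j'$, where $W_j'=W_j^{\kappa_j^{-1}}\le F_j$, so $(W_j')^{zf}=W'_{j+1}$. For $1\le j<e$ the element $f$ centralizes $F_{j+1}$, so $W'_{j+1}=(W_j')^z$. As $W_1'=W_1$, we obtain $W_j^{\kappa_j^{-1}}=W_1^{z^{j-1}}$ for $2\le j\le e$. For each $j$ this equation has either no solution $\kappa_j$ or exactly $|N_{F_j}(W_j)|=|W_j|=|F_j|/m_L$ solutions.
\end{proof}

\begin{lemma}\label{lem:slicecover}
Let $y\in zN$, and let $\mathcal B\subseteq\mathcal A$ be a family of split members, each meeting $yF$, that covers $yF$. Then $\Gamma$ is covered by at most $\sum_{L\in\mathcal B}m_L^{\,e-1}$ proper subgroups of $X$.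
\end{lemma}

\begin{proof}
Let $D=D_{B_0}$, which has index $e$, and recall from Lemma~\ref{lem:B0} that $I_1=F\times C_X(F)$ and that $D/I_1$ is generated by $y^eI_1$, since $y\in zN\subseteq\Gamma$. For $L\in\mathcal B$ with first projection $W_1$ put $H_L=N_D(W_1)$; it contains $C_X(F)$. Since $D$ is transitive on $B_0$, the only normal subgroups of $D$ inside $F$ are $1$ and $F$, so $H_L<D$.

We show that the $H_L$ cover the coset $y^eI_1$. Let $f\in F$ and choose $L\in\mathcal B$ containing $h=yf$. Then $h^e\in L\cap D$ normalizes $L\cap N$ and $F$, so it normalizes their intersection $W_1$, and $h^e\in H_L$. Now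
\[
h^e=y^e\,f^{y^{e-1}}\cdots f^{y}\,f,
\]
and $f^{y^i}\in F_{1+i}\le C_X(F)$ for $0<i<e$. Hence $y^efC_X(F)=h^eC_X(F)\subseteq H_L$. As $f$ runs over $F$, these sets fill $y^eI_1$. The same computation shows that every $H_L$ meets $y^eI_1$, because every $L\in\mathcal B$ meets $yF$. Therefore $H_LI_1=D$, and with $H_L\cap I_1=N_F(W_1)\times C_X(F)$ we get
\[
|D:H_L|=|I_1:H_L\cap I_1|=|F:N_F(W_1)|=m_L.
\]

Let $g\in\Gamma$. By Lemma~\ref{lem:B0}, $g^eI_1$ generates $D/I_1$, so $g^e\in H_L$ for some $L\in\mathcal B$ by Lemma~\ref{lem:power}. Also $g$ permutes $X/D$ in one $e$-cycle. Lemma~\ref{lem:lift} lifts each $H_L$ at cost $m_L^{\,e-1}$.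
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:coset}]
Let $E_{\mathrm{tr}}$ be the set of $\kappa\in E$ whose slice meets a transversal member of $\mathcal A$. For $\kappa\in E\setminus E_{\mathrm{tr}}$ let $\mathcal A_\kappa$ be the set of members of $\mathcal A$ that meet $z^\kappa F$; they are split and cover $z^\kappa F$. By Lemma~\ref{lem:slices}(b),
\[
\sum_{\kappa\in E\setminus E_{\mathrm{tr}}}\ \sum_{L\in\mathcal A_\kappa}m_L^{\,e-1}\le\sum_{L\ \mathrm{split}}m_L^{\,e-1}\cdot\frac{|E|}{m_L^{\,e-1}}\le|\mathcal A||E|.
\]
If $E_{\mathrm{tr}}\ne E$, we choose $\kappa$ for which the inner sum is at most the average and apply Lemma~\ref{lem:slicecover} with $y=z^\kappa$. Adding $c$ subgroups for $X\setminus\Gamma$ gives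
\begin{equation}\label{eq:avg}
\sigma(X)\le c+|\mathcal A|\,\frac{|E|}{|E\setminus E_{\mathrm{tr}}|}\qquad\text{whenever }E_{\mathrm{tr}}\ne E.
\end{equation}

If $\mathcal A$ has no transversal member, then $E_{\mathrm{tr}}=\emptyset$, and $\sigma(X)\le c+|\mathcal A|<2|\mathcal A|$ by \eqref{eq:avg} and \eqref{eq:Abig}. Otherwise let $d$ be the minimum of $d_L$ over the transversal members. By Lemma~\ref{lem:types}(b), Corollary~\ref{cor:numeric} applies to a block of size $d$. If $d\le4$, then $\sigma(X)\le1.28\,b^k<2|\mathcal A|$ by \eqref{eq:Abig}.

Let $d\ge5$, put $\Sigma=s^{k(1-2/d)}$, and suppose $\sigma(X)>2|\mathcal A|$. Then $|\mathcal A|<0.27\,\Sigma<\frac13\Sigma$. A transversal member contains at most $s^{k/d}$ elements of $zN$, and each element lies in exactly one slice by Lemma~\ref{lem:slices}(a), so $|E_{\mathrm{tr}}|\le|\mathcal A|\,s^{k/d}$. Since $|E|=s^{k-d_0}$ and $d_0\le k/d$,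
\[
\frac{|E_{\mathrm{tr}}|}{|E|}\le|\mathcal A|\,s^{k/d+d_0-k}\le\frac{|\mathcal A|}{\Sigma}<\frac13.
\]
As $k\ge2$, we have $c\le0.28\,b^k\le0.28\,|\mathcal A|$, and \eqref{eq:avg} gives $\sigma(X)\le0.28\,|\mathcal A|+1.5\,|\mathcal A|<2|\mathcal A|$, a contradiction.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Let $G$ be $\sigma$-elementary with a nonabelian minimal normal subgroup $N=S_1\times\dots\times S_k$. Put $C=C_G(N)$ and $X=G/C$. Since $N\cap C=Z(N)=1$, we may identify $N$ with its image in $X$. A normal subgroup of $G$ between $C$ and $NC$ has the form $C(M\cap N)$ by Dedekind's law, so $N$ is minimal normal in $X$. Also $C_X(N)=1$, because $[g,N]\le C$ implies $[g,N]\le N\cap C=1$. So $X$ is in the setting of Section~\ref{sec:upper}, whose notation we use. The next lemma verifies the hypotheses of Proposition~\ref{prop:coset}; its parts (a) and (b) are the second and first steps of Section~\ref{sec:example}.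

\begin{lemma}\label{lem:nonab}
\begin{enumerate}
\item[(a)] There is $g\in G$ whose image in $X$ is critical and such that $\mathcal C_N$ covers $gN$.
\item[(b)] If $C\ne1$, then every $L\in\mathcal C_N$ satisfies $L\cap N\ne1$ and $C\le L$.
\item[(c)] If $C\ne1$, then $\sigma(G)<2|\mathcal C_N|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemmas \ref{lem:basic}(a), \ref{lem:supp} and \ref{lem:noncritical}, $|\mathcal C_N|\ge b^k>c$. Suppose that every element missed by $\mathcal C\setminus\mathcal C_N$ has noncritical image. Then $\mathcal C\setminus\mathcal C_N$, together with the preimages of $c$ proper subgroups of $X$ that contain $N$ and cover $X\setminus\Gamma$, is a cover of $G$ by subgroups containing $N$. Hence $\sigma(G/N)\le|\mathcal C|-|\mathcal C_N|+c<\sigma(G)$, a contradiction. So some $g$ missed by $\mathcal C\setminus\mathcal C_N$ has critical image, and Lemma~\ref{lem:basic}(a) applies to it.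

(b) Suppose $L\cap N=1$. Then $|G:L|=|N|$ is not prime, so $L$ is not normal and has $|N|$ conjugates. All of them lie in $\mathcal C$ by Lemma~\ref{lem:basic}(b), so $\sigma(G)\ge|N|\ge\sigma(X)$ by Lemma~\ref{lem:crude}(b). But $C\ne1$ gives $\sigma(G)<\sigma(X)$. So $L\cap N\ne1$. If $C\not\le L$, then $G=LC$, and $L\cap N$, normalized by $L$ and centralized by $C$, is a normal subgroup of $G$ strictly between $1$ and $N$, a contradiction.

(c) By (b), the $L/C$ with $L\in\mathcal C_N$ are maximal subgroups of $X$ supplementing $N$, and $(L/C)\cap(NC/C)=(L\cap N)C/C\ne1$. By (a) they cover a critical coset. Proposition~\ref{prop:coset} gives $\sigma(G)<\sigma(X)\le2|\mathcal C_N|$.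
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be nonabelian and $\sigma$-elementary, and suppose that $N\ne N'$ are minimal normal subgroups. Then $1\ne N'\le C_G(N)$ and $1\ne N\le C_G(N')$.

\emph{The families $\mathcal C_N$ and $\mathcal C_{N'}$ are disjoint.} If $N$ is nonabelian, every $L\in\mathcal C_N$ contains $C_G(N)\ge N'$ by Lemma~\ref{lem:nonab}(b), so $L\notin\mathcal C_{N'}$. The case of nonabelian $N'$ is the same with the roles exchanged. If both are abelian, this is Lemma~\ref{lem:abdisjoint}.

\emph{We have $\sigma(G)<2|\mathcal C_N|$.} If $N$ is nonabelian, this is Lemma~\ref{lem:nonab}(c). If $N$ is abelian, take $L\in\mathcal C_N$. By disjointness $N'\le L$, so $L_G\ne1$, and Lemma~\ref{lem:abelian} gives $\sigma(G)<\sigma(G/L_G)\le2|N|-1<2|\mathcal C_N|$.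

By symmetry $\sigma(G)<2|\mathcal C_{N'}|$. Adding the two inequalities,
\[
2\sigma(G)<2|\mathcal C_N|+2|\mathcal C_{N'}|\le2|\mathcal C|=2\sigma(G),
\]
a contradiction. So $G$ has a unique minimal normal subgroup $N$. By Lemma~\ref{lem:basic}(a) there is $L\in\mathcal C_N$. Its core is a normal subgroup not containing $N$, hence trivial, and $G$ is primitive.
\end{proof}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

(1) This is Lemma~\ref{lem:basic}(c). An abelian $\sigma$-elementary group is noncyclic, so it is its own nontrivial center.

(2) Every quotient $X$ of $G$ has $\sigma(X)\ge\sigma(G)$. Let $X$ be a quotient of least order with $\sigma(X)=\sigma(G)<\infty$. Every proper quotient of $X$ is a smaller quotient of $G$ and so has larger covering number. Thus $X$ is $\sigma$-elementary. If it is abelian, it is $C_p\times C_p$ by (1); otherwise it is monolithic and primitive by Theorem~\ref{thm:main}.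

(3) The groups $G_1$, $G_2$ and, if $p$ exists, $C_p\times C_p$ are quotients of $G_1\times G_2$, which gives ``$\le$''. If $G_1\times G_2$ is cyclic, then $G_1$ and $G_2$ are cyclic of coprime orders and both sides are $\infty$. Otherwise let $X$ be the $\sigma$-elementary quotient of $G_1\times G_2$ found in (2), and let $X_1,X_2$ be the images of $G_1,G_2$. They are commuting normal subgroups with $X=X_1X_2$, so $X_1\cap X_2\le Z(X)$. If $X_i=X$ for some $i$, then $\sigma(X)\ge\sigma(G_i)$. This is the case when $X$ is nonabelian: then $Z(X)=1$ by (1), so $X_1\cap X_2=1$, and $X_1$, $X_2$ cannot both contain the unique minimal normal subgroup, so one of them is trivial. In the remaining case $X=C_r\times C_r$ for a prime $r$ and $|X_1|=|X_2|=r$. Then $r$ divides both $|G_i/G_i'|$, so $p$ exists and $\sigma(X)=r+1\ge p+1$.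

(4) Lemma~\ref{lem:nonab}(a), which does not assume $C_G(N)\ne1$, gives $g\in G$ with critical image in $X=G/C_G(N)$. So $g$ permutes the $S_i$ in a $k$-cycle and $g^k$ maps to a generator of $O$. Since $C_G(N)\le C_G(S_1)$, the groups $N_G(S_1)$ and $N_X(S_1)$ induce the same group $Y$ of automorphisms of $S_1$, and $O=Y/S\cong N_G(S_1)/S_1C_G(S_1)$. \qed

\section{Outer automorphisms: proof of Lemma~\ref{lem:out}}\label{sec:out}

For alternating groups, sporadic groups and the Tits group, $|\operatorname{Out}(S)|\le2$, except that $|\operatorname{Out}(A_6)|=4$. Both inequalities hold because $\ell(S)\ge5$ and $|S|\ge60$.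

Let $S$ be any other simple group, so of Lie type over $\mathbb F_q$ with $q=p^f$ and $p$ prime. For unitary groups $q$ is chosen so that the natural module is defined over $\mathbb F_{q^2}$. Write $|S|_p=q^{n_0}=p^a$ for the order of a Sylow $p$-subgroup, so $a=fn_0$. It suffices to prove
\begin{equation}\label{eq:outgoal}
|\operatorname{Out}(S)|<\ell(S)\qquad\text{and}\qquad|\operatorname{Out}(S)|<|S|_p.
\end{equation}
Indeed, a Sylow $p$-subgroup is proper, so $\ell(S)\le|S|/|S|_p$, and \eqref{eq:outgoal} gives $|\operatorname{Out}(S)|^2<|S|_p\,\ell(S)\le|S|$.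

A large Sylow $p$-subgroup forces a large degree. By Legendre's formula the exponent of $p$ in $\ell!$ is $(\ell-\delta)/(p-1)$, where $\delta\ge1$ is the sum of the digits of $\ell$ in base $p$. Since $|S|$ divides $\ell(S)!$, we get $\ell(S)\ge1+(p-1)a$. Also $p^a\ge1+(p-1)a$ by Bernoulli's inequality. So \eqref{eq:outgoal} follows from
\begin{equation}\label{eq:outcheck}
|\operatorname{Out}(S)|/f\le(p-1)n_0 .
\end{equation}
The standard values are listed below, where $L_n=PSL_n$, $U_n=PSU_n$, and $(x,y)$ is the greatest common divisor.

\begin{center}
\begin{tabular}{lll}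
\hline
$S$ & $n_0$ & $|\operatorname{Out}(S)|/f$\\
\hline
$L_2(q)$ & $1$ & $(2,q-1)$\\
$L_n(q)$, $n\ge3$ & $n(n-1)/2$ & $2d$ with $d=(n,q-1)$\\
$U_n(q)$, $n\ge3$ & $n(n-1)/2$ & $2d$ with $d=(n,q+1)$\\
$PSp_{2m}(q)$, $m\ge2$ & $m^2$ & $\le2$\\
$\Omega_{2m+1}(q)$, $m\ge3$, $q$ odd & $m^2$ & $\le2$\\
$P\Omega^+_8(q)$ & $12$ & $\le24$ ($q$ odd), $\le6$ ($q$ even)\\
$P\Omega^+_{2m}(q)$, $m\ge5$ & $m(m-1)$ & $\le8$\\
$P\Omega^-_{2m}(q)$, $m\ge4$ & $m(m-1)$ & $\le8$\\
${}^2B_2(q)$, ${}^2G_2(q)$, ${}^2F_4(q)$ & $2$, $3$, $12$ & $1$\\
${}^3D_4(q)$ & $12$ & $3$\\
$G_2(q)$, $F_4(q)$, $E_7(q)$ & $6$, $24$, $63$ & $\le2$\\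
$E_6(q)$, ${}^2E_6(q)$ & $36$ & $\le6$\\
$E_8(q)$ & $120$ & $1$\\
\hline
\end{tabular}
\end{center}

From the fourth row on, the third column is at most $n_0$, except for $P\Omega_8^+(q)$ with $q$ odd, where $24\le12(p-1)$. For $L_2(q)$ we have $(2,q-1)\le p-1$. For $L_n(q)$ and $U_n(q)$ with $n\ge5$ we have $2d\le2n\le n_0$. For $n=4$ we have $n_0=6$; if $p=2$ then $d=1$, and if $p$ is odd then $2d\le8\le12\le(p-1)n_0$. For $n=3$ we have $n_0=3$; if $d=1$ then $2d\le3$, if $d=3$ and $p\ge5$ then $6\le12\le(p-1)n_0$, and $p=3$ forces $d=1$. So \eqref{eq:outcheck} holds except when $n=3$, $d=3$, $p=2$, that is, for $S=L_3(2^f)$ with $f\ge2$ even and $S=U_3(2^f)$ with $f\ge3$ odd.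

For these groups $|\operatorname{Out}(S)|=6f<8^f=|S|_2$, and it remains to show $\ell(S)>6f$. We use the following observation. \emph{If $U\ne1$ is an abelian subgroup of $S$ and $N_S(U)$ is transitive on the nontrivial complex linear characters of $U$, then $\ell(S)\ge|U|$.} Indeed, restrict to $U$ the permutation character of the faithful action of degree $\ell(S)$. It is a sum of $\ell(S)$ linear characters, with multiplicities invariant under $N_S(U)$. The trivial character occurs, and some nontrivial character occurs because $U$ acts nontrivially; so all $|U|$ characters occur. Fix a nontrivial character $\chi$ of the additive group $\mathbb F_q$.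

Let $S=L_3(q)$. The matrices in $SL_3(q)$ with first column $(1,0,0)^T$ form a subgroup $V\rtimes SL_2(q)$, where $V\cong\mathbb F_q^2$ consists of those with lower right block the identity and is parametrized by the remaining entries $v$ of the first row. This subgroup contains no scalar matrix except $1$, so it embeds in $S$. Conjugation by $\operatorname{diag}(1,A)$ sends $v$ to $vA$. The characters of $V$ are $v\mapsto\chi(vw)$ with $w$ a column vector, and $SL_2(q)$ is transitive on the nonzero $w$. Hence $\ell(S)\ge q^2=4^f>6f$ for $f\ge2$.

Let $S=U_3(q)$, of order $q^3(q^2-1)(q^3+1)/3$. If $f=3$, then $8^3+1=27\cdot19$, so the prime $19$ divides $\ell(S)!$ and $\ell(S)\ge19>18$. If $f\ge5$, the matrices $\operatorname{diag}(A,1)$ with $A\in SU_2(q)\cong SL_2(q)$ embed $SL_2(q)$ in $S$. The diagonal matrices $\operatorname{diag}(\lambda^{-1},\lambda)$ of $SL_2(q)$ act on the upper unitriangular group $U\cong\mathbb F_q$ as multiplication by $\lambda^2$. Since $q$ is even, every nonzero element of $\mathbb F_q$ is a square, so this action is transitive on the nontrivial characters $x\mapsto\chi(xw)$, $w\ne0$.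 Hence $\ell(S)\ge q=2^f>6f$ for $f\ge5$. This proves \eqref{eq:outgoal} in all cases, and with it Lemma~\ref{lem:out}. \qed

\begin{thebibliography}{9}

\bibitem{rings}
\emph{Covering numbers of rings with unity},
\texttt{https://prclare.people.wm.edu/GAG/GAG\_211020\_Swartz.pdf}

\end{thebibliography}
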